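
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Trace class perturbations of reflectionless Jacobi matrices\\ outside the Szeg\H{o} class}


\begin{abstract}
Let $\mathbf E\subset\mathbb R$ be a compact regular Parreau--Widom set on which the direct Cauchy theorem holds. The coefficients of a Jacobi matrix in the Szeg\H{o} class for $\mathbf E$ are asymptotic to those of an element of the isospectral torus $\mathcal T_{\mathbf E}$. Conversely, it was conjectured that a Jacobi matrix whose coefficients differ from those of some $J'\in\mathcal T_{\mathbf E}$ by a summable sequence belongs to the Szeg\H{o} class. We disprove this. We construct a set $\mathbf E$ such that for every $J'\in\mathcal T_{\mathbf E}$ some nonnegative diagonal trace class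 perturbation of the half-line restriction of $J'$ has eigenvalues $x_k$ with $\sum_k g(x_k)=\infty$, where $g$ is the Green's function of the complement of $\mathbf E$ with pole at infinity. Replacing summability by a faster rate does not help: for every prescribed gauge of smallness there is such a set $\mathbf E$. Perturbations of finitely many coefficients, on the other hand, always stay in the Szeg\H{o} class.
\end{abstract}

\section{Introduction}

\subsection{The objects}\label{ss:objects}

Let $\mathbf E\subset\mathbb R$ be a compact set of positive logarithmic capacity, with equilibrium measure $\mu_{\mathbf E}$. Put $\Omega=\overline{\mathbb C}\setminus\mathbf E$. The Green's function of $\Omega$ with pole at $\infty$ is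
\begin{equation}\label{eq:green}
g(z)=\int\log|z-t|\,d\mu_{\mathbf E}(t)-\log\operatorname{cap}(\mathbf E).
\end{equation}
We use \eqref{eq:green} on all of $\mathbb C$; it defines a subharmonic function that is $\ge0$ everywhere and $>0$ on $\Omega$. The set $\mathbf E$ is \emph{regular} if $g=0$ on all of $\mathbf E$; then $g$ is continuous on $\mathbb C$. The measure $\mu_{\mathbf E}$ is also the harmonic measure of $\Omega$ at $\infty$. We write $g(z,c)$ for the Green's function with pole $c$, so that $g(z)=g(z,\infty)$ and, by symmetry, $g(\infty,c)=g(c)$.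

Let $\mathbf E$ be regular, and put
\begin{equation}\label{eq:V}
V(z)=\int\frac{d\mu_{\mathbf E}(t)}{z-t}=2\,\partial_zg(z).
\end{equation}
The zeros of $V$ in $\Omega\setminus\{\infty\}$ are the critical points of $g$. They are easily located. If $\operatorname{Im}z\ne0$, then $\operatorname{Im}V(z)=-\operatorname{Im}z\int|z-t|^{-2}d\mu_{\mathbf E}(t)\ne0$. On the real line outside the convex hull of $\mathbf E$, $V$ is real and nonzero. On a bounded gap (a bounded component of $\mathbb R\setminus\mathbf E$), $V=g'$ is strictly decreasing, and $g$ is positive and vanishes at both ends. So each bounded gap contains exactly one critical point; it is a simple zero of $V$, and $g$ attains its maximum over the gap there. Denote these points by $c_j$. The set $\mathbf E$ is a \emph{Parreau--Widom set} if $\sum_jg(c_j)<\infty$, that is, if the maximal heights of $g$ over the bounded gaps are summable.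

The \emph{direct Cauchy theorem} (DCT), in the sense of Hasumi and Sodin--Yuditskii, is a Cauchy formula on $\Omega$. Let $\Lambda:\mathbb D\to\Omega$ be a universal covering map with $\Lambda(0)=\infty$, let $\Gamma$ be its group of deck transformations, and let $\Delta$ be the Blaschke product whose zeros are the points of $\Lambda^{-1}(\{c_j\})$; it converges by the Parreau--Widom condition. It is character-automorphic: $\Delta\circ\gamma=\chi_\Delta(\gamma)\Delta$ for $\gamma\in\Gamma$, with a unimodular character $\chi_\Delta$ of $\Gamma$ (see Lemma~\ref{lem:blaschke}). Let $H^1(\chi_\Delta)$ be the set of $F\in H^1(\mathbb D)$ with $F\circ\gamma=\chi_\Delta(\gamma)F$ for all $\gamma\in\Gamma$, and let $\lambda$ be normalized Lebesgue measure on $\partial\mathbb D$. The DCT holds on $\Omega$ if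
\begin{equation}\label{eq:dct}
\int_{\partial\mathbb D}\frac F\Delta\,d\lambda=\frac F\Delta(0)\qquad\text{for every }F\in H^1(\chi_\Delta).
\end{equation}
If $\mathbf E$ is an interval, then $\Gamma$ is trivial, $\Delta=1$, and \eqref{eq:dct} is the mean value property of $H^1$ functions. In general $F/\Delta$ is the lift of a function on $\Omega$ with poles at the critical points. These poles are harmless for a residue computation because harmonic measure on level curves of $g$ is $\frac1{2\pi i}V\,dz$ and $V(c_j)=0$. The content of the DCT is that this remains true in the limit, when the level curves approach $\mathbf E$ and infinitely many $c_j$ have to be taken into account.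

A one-sided Jacobi matrix $J=\{a_n,b_n\}_{n\ge1}$ has bounded parameters $a_n>0$, $b_n\in\mathbb R$ and acts on $\ell^2(\{1,2,\dots\})$ by $(Ju)_n=a_nu_{n+1}+b_nu_n+a_{n-1}u_{n-1}$ with $u_0=0$. Let $\mu$ be its spectral measure with respect to the cyclic vector $\delta_1$, and write $d\mu=f\,dt+d\mu_s$ with $\mu_s$ singular. $J$ belongs to the \emph{Szeg\H{o} class} for $\mathbf E$ if
\begin{itemize}
\item[(i)] $\sigma_{\mathrm{ess}}(J)=\mathbf E$;
\item[(ii)] $\int_{\mathbf E}\log f\,d\mu_{\mathbf E}>-\infty$;
\item[(iii)] the isolated mass points $x_k$ of $\mu$ outside $\mathbf E$, if any, satisfy $\sum_kg(x_k)<\infty$.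
\end{itemize}
Condition (ii) is meaningful because $\mu_{\mathbf E}\ll dt$ for a regular Parreau--Widom set (Lemma~\ref{lem:entropy}). Condition (iii) measures the distance of each eigenvalue from $\mathbf E$ by the Green's function.

A two-sided Jacobi matrix $J'=\{a_n',b_n'\}_{n\in\mathbb Z}$ acts on $\ell^2(\mathbb Z)$ by the same formula, for all $n\in\mathbb Z$. The \emph{isospectral torus} $\mathcal T_{\mathbf E}$ is the set of two-sided Jacobi matrices $J'$ with $\sigma(J')=\mathbf E$ that are reflectionless on $\mathbf E$: for every $n\in\mathbb Z$,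
\begin{equation}\label{eq:refl}
\operatorname{Re}\langle\delta_n,(J'-t-i0)^{-1}\delta_n\rangle=0\qquad\text{for Lebesgue-a.e. }t\in\mathbf E.
\end{equation}
The two notions are linked by the following known result, which we use as given.

\begin{theorem}[known]\label{thm:known}
Let $\mathbf E$ be a compact regular Parreau--Widom set on which the DCT holds. If $J$ belongs to the Szeg\H{o} class for $\mathbf E$, there is a unique $J'\in\mathcal T_{\mathbf E}$ with $|a_n-a_n'|+|b_n-b_n'|\to0$ as $n\to\infty$.
\end{theorem}

This suggests looking for conditions on the rate of convergence that, conversely, force $J$ into the Szeg\H{o} class. The natural candidate is summability. It was conjectured in \cite{MFO} that the answer to the following question is yes.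

\begin{question}\label{q:conj}
Let $\mathbf E$ be as in Theorem~\ref{thm:known}, let $J'\in\mathcal T_{\mathbf E}$, and let $J=\{a_n,b_n\}_{n\ge1}$ be a Jacobi matrix with
\[
\sum_{n\ge1}\big(|a_n-a_n'|+|b_n-b_n'|\big)<\infty .
\]
Does $J$ belong to the Szeg\H{o} class for $\mathbf E$?
\end{question}

\subsection{Results}

The answer is no. A single set $\mathbf E$ provides counterexamples for all $J'\in\mathcal T_{\mathbf E}$, and a stronger gauge of summability does not help, since $\mathbf E$ can be adapted to the gauge.

\begin{theorem}\label{thm:main}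
Let $\Phi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\Phi(0)=\Phi(0+)=0$ (for example $\Phi(t)=t$). There is a compact regular Parreau--Widom set $\mathbf E\subset\mathbb R$ on which the DCT holds, such that $\mathcal T_{\mathbf E}\ne\emptyset$ and for every $J'\in\mathcal T_{\mathbf E}$ there is a Jacobi matrix $J=\{a_n,b_n\}_{n\ge1}$ with $a_n=a_n'$, $b_n\ge b_n'$ for all $n\ge1$ and
\[
\sum_n|b_n-b_n'|<\infty,\qquad\sum_n\Phi(|b_n-b_n'|)<\infty,\qquad\sigma_{\mathrm{ess}}(J)=\mathbf E,\qquad\sum_kg(x_k)=\infty .
\]
In particular $J$ is not in the Szeg\H{o} class for $\mathbf E$.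
\end{theorem}

In the positive direction, perturbations of finitely many coefficients are safe.

\begin{theorem}\label{thm:finite}
Let $\mathbf E$ be any compact regular Parreau--Widom set (the DCT is not needed), let $J'\in\mathcal T_{\mathbf E}$, and let $J$ be a Jacobi matrix with $a_n=a_n'$, $b_n=b_n'$ for all large $n$. Then $J$ is in the Szeg\H{o} class for $\mathbf E$.
\end{theorem}

Together the two theorems settle which gauges suffice for all $\mathbf E$ simultaneously.

\begin{corollary}\label{cor:gauge}
Let $\Phi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\Phi(0)=0$. The implication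
\[
\sum_n\Phi\big(|a_n-a_n'|+|b_n-b_n'|\big)<\infty\quad\Longrightarrow\quad J\text{ is in the Szeg\H{o} class for }\mathbf E
\]
holds for all sets $\mathbf E$ as in Theorem~\ref{thm:known}, all $J'\in\mathcal T_{\mathbf E}$ and all Jacobi matrices $J$ if and only if $\Phi(0+)>0$.
\end{corollary}

\begin{proof}
If $\Phi(0+)>0$, each nonzero difference contributes at least $\Phi(0+)$ to the sum. So only finitely many differences are nonzero, and Theorem~\ref{thm:finite} applies. If $\Phi(0+)=0$, Theorem~\ref{thm:main} gives a counterexample.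
\end{proof}

\subsection{The mechanism}\label{ss:mechanism}

\begin{example}[one short band]\label{ex:band}
Let $\mathbf E=[-2a,2a]$ and let $J'$ be the free matrix $a_n'=a$, $b_n'=0$, $n\in\mathbb Z$. Here $\langle\delta_n,(J'-z)^{-1}\delta_n\rangle=-(z^2-4a^2)^{-1/2}$ for all $n$. This is purely imaginary on $(-2a,2a)$, so $J'$ is reflectionless. Add $\beta>0$ to the single coefficient $b'_n$. A point $x>2a$ becomes an eigenvalue exactly if
\[
1+\beta\,\langle\delta_n,(J'-x)^{-1}\delta_n\rangle=0,\qquad\text{i.e.}\qquad x=\sqrt{4a^2+\beta^2}.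
\]
Since $g(x)=\log\frac{x+\sqrt{x^2-4a^2}}{2a}$ for $x>2a$, this eigenvalue has
\[
g(x)=\log\frac{\sqrt{4a^2+\beta^2}+\beta}{2a}=\operatorname{arsinh}\frac\beta{2a}\le\frac\beta{2a}.
\]
\end{example}

The linear bound in Example~\ref{ex:band} suggests a positive answer to Question~\ref{q:conj}: one hopes for $\sum_kg(x_k)\le C\sum_n(|a_n-a_n'|+|b_n-b_n'|)$. But the constant $1/(2a)$ is twice the reciprocal of the band length $4a$, and the bound is sharp as $\beta\to0$. If the band is short, $a=e^{-L}$, the tiny perturbation $\beta=e^{-L/2}$ already gives $g(x)\ge\log(\beta/a)=L/2$. So we look for a set with infinitely many bands whose lengths decrease so fast that no constant $C$ survives.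

In a Parreau--Widom set the gain $g(x)$ cannot be large, since $g$ must become small on all but finitely many gaps. The question is whether this destroys the effect. Start from the interval $[-1,0]$. Its Green's function $g_0$ satisfies $g_0\approx2w$ near $0$ in a suitable coordinate $w>0$ that vanishes at the endpoint $0$. In the rest of this sketch, positions and lengths are measured in this coordinate, and constants and powers of $q_j$ in the cost are ignored. At $w=q_j=2^{-j}$ insert a band of length $q_je^{-\ell_j}$. It has to pull $g_0\approx2q_j$ down to $0$, so its harmonic measure $\omega_j$ satisfies $\omega_j\ell_j\approx2q_j$. At distance $q_je^{-s\ell_j}$ from the band, $0<s<1$, the new Green's function is then about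
\[
2q_j-\omega_js\ell_j\approx2(1-s)q_j .
\]
So $g$ has regained a fixed fraction of its surrounding value $2q_j$ already at the exponentially small distance $\tau_j=q_je^{-\ell_j/4}$. On the other hand, if the spectral measure $\nu_n$ of $(J',\delta_n)$ gives the band mass at least $\omega_j/2$, an eigenvalue at distance at least $\tau_j$ from the band can be created by adding
\[
\beta_j\approx\tau_j/\omega_j\approx\ell_je^{-\ell_j/4}
\]
to $b_n'$. The cost $\beta_j$ is under our control through $\ell_j$, whereas the gain is about $q_j=2^{-j}$ however small the cost. Repeating the perturbation at $2^j$ sites, far apart from each other, costs $2^j\beta_j$ and gains about $2^jq_j=1$ for each $j$.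

Four things have to be proved: the estimates for $\omega_j$ and $g$ (Section~\ref{sec:set}); the DCT (Section~\ref{sec:dct}); the existence of infinitely many sites with $\nu_n(\text{band})\ge\omega_j/2$, for every $J'\in\mathcal T_{\mathbf E}$ (Section~\ref{sec:refl}); and the independence of the different perturbations (Section~\ref{sec:proof}). Theorem~\ref{thm:finite} is proved in Section~\ref{sec:finite}.

\section{A set with exponentially short bands}\label{sec:set}

\subsection{Construction}

Let $\Omega_0=\overline{\mathbb C}\setminus[-1,0]$. The map $w=\sqrt{z/(z+1)}$ sends $\Omega_0$ conformally onto $\mathbb H=\{\operatorname{Re}w>0\}$, with $\infty\mapsto1$ and $(0,\infty)\to(0,1)$ increasing. The inverse map and its derivative are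
\begin{equation}\label{eq:zw}
z(w)=\frac{w^2}{1-w^2},\qquad z'(w)=\frac{2w}{(1-w^2)^2}\ge2w\quad\text{on }(0,1).
\end{equation}
We identify points of $\Omega_0$ with their $w$-coordinates. The Green's functions of $\Omega_0$ become
\begin{equation}\label{eq:g0}
g_0(w,s)=\log\Big|\frac{w+\bar s}{w-s}\Big|,\qquad g_0(w):=g_0(w,1)=\operatorname{artanh}\frac{2\operatorname{Re}w}{1+|w|^2}\ge\frac{2\operatorname{Re}w}{1+|w|^2},
\end{equation}
and for $w\in(0,1)$ the power series of $\log\frac{1+w}{1-w}$ gives
\begin{equation}\label{eq:g0real}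
2w\le g_0(w)=\log\frac{1+w}{1-w}\le\frac{2w}{1-w^2}.
\end{equation}

Let $\Phi$ be as in Theorem~\ref{thm:main}. For $j\ge1$ put $q_j=2^{-j}$ and choose $\ell_j$ so large that
\begin{equation}\label{eq:ell}
\ell_j\ge200\cdot2^j,\qquad8\ell_je^{-\ell_j/4}\le\tfrac12\,4^{-j},\qquad\Phi\big(8\ell_je^{-\ell_j/4}\big)\le4^{-j}.
\end{equation}
This is possible because $xe^{-x/4}\to0$ as $x\to\infty$ and $\Phi(0+)=0$. Put
\[
\rho_j=\tfrac12q_je^{-\ell_j},\quad\tau_j=q_je^{-\ell_j/4},\quad K_j=[q_j-\rho_j,q_j+\rho_j],\quad I_j=z(K_j),\quad\mathbf E=[-1,0]\cup\bigcup_{j\ge1}I_j .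
\]
Then
\begin{equation}\label{eq:small}
\rho_j\le\frac{q_j}{100},\qquad\tau_j\le\frac{q_j}{100},\qquad\rho_j\le\frac{\tau_j}2,\qquad\sum_j\frac1{\ell_j}\le\frac1{200}.
\end{equation}
The $I_j$ are disjoint and accumulate only at $0\in\mathbf E$, so $\mathbf E$ is compact; and $\mathbf E\subset[-1,\frac12]$ because $z(0.505)<0.35$. Every point of $\mathbf E$ lies in a nondegenerate interval contained in $\mathbf E$, hence is a regular point, so $\mathbf E$ is regular. The interval $[-1,0]$ has two purposes: it makes the accumulation point $0$ regular, and it provides the \emph{simply connected} domain $\Omega_0\supset\Omega$, with which everything will be compared.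

\begin{proposition}\label{prop:set}
The set $\mathbf E$ is a Parreau--Widom set and $\mu_{\mathbf E}\ll dt$. With $\omega_j=\mu_{\mathbf E}(I_j)$ we have, for all $j\ge1$,
\begin{equation}\label{eq:omega}
\frac{q_j}{\ell_j}\le\omega_j\le\frac{3q_j}{\ell_j},
\end{equation}
\begin{equation}\label{eq:glower}
g(w)\ge q_j\quad\text{for }q_j+\tau_j\le w\le\tfrac32q_j .
\end{equation}
\end{proposition}

The rest of this section proves Proposition~\ref{prop:set}. The idea is to write $g$ as $g_0$ minus Green's potentials of the bands, and to show that near the $j$th band all other bands have only a small effect.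

\subsection{Critical points and absolute continuity}

Since the bands accumulate at $0$ from the right, the bounded gaps are the intervals between $I_{i+1}$ and $I_i$, $i\ge1$. Let $c_i$ be the critical point in this gap and $w_i<q_i$ its $w$-coordinate. As $\Omega\subset\Omega_0$, we have $g\le g_0$, and \eqref{eq:g0real} gives
\begin{equation}\label{eq:pw}
\sum_ig(c_i)\le\sum_ig_0(c_i)\le\sum_i\frac{2q_i}{1-q_i^2}\le3\sum_iq_i<\infty .
\end{equation}
So $\mathbf E$ is a Parreau--Widom set. In fact \eqref{eq:pw} says more: even the values of the larger function $g_0$ at the critical points are summable. This will give the DCT.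

In the interior of each of the intervals $[-1,0]$ and $I_j$, $g$ extends from the upper half-plane by reflection, so $\mu_{\mathbf E}$ has a real-analytic density there. The endpoints of these intervals form a countable set, and $\mu_{\mathbf E}$ has no atoms, since it has finite logarithmic energy. Hence $\mu_{\mathbf E}\ll dt$.

\subsection{Riesz representation}

Let $d\omega_i(s)$ denote $\mu_{\mathbf E}|_{I_i}$ transported to $K_i$ by the $w$-coordinate. We claim that everywhere on $\Omega_0\setminus\{\infty\}$
\begin{equation}\label{eq:riesz}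
g=g_0-\sum_i\int_{K_i}g_0(\cdot,s)\,d\omega_i(s).
\end{equation}
By \eqref{eq:green}, $g$ is subharmonic on $\mathbb C$ with Riesz measure $\mu_{\mathbf E}$, while $g_0$ is harmonic on $\Omega_0\setminus\{\infty\}$. At $\infty$ the logarithmic poles cancel. So $u=g_0-g$ is superharmonic on $\Omega_0$ with Riesz measure $\mu_{\mathbf E}|_{\bigcup I_i}$. Moreover $0\le u\le g_0$, where $g_0\to0$ at $\partial\Omega_0=[-1,0]$. By the Riesz decomposition theorem, $u$ is the Green's potential of its Riesz measure plus its greatest harmonic minorant $h$. Since $0$ is a harmonic minorant of $u$, we have $0\le h\le u\le g_0$. So $h$ has boundary values $0$, and $h=0$. This is \eqref{eq:riesz}.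

\subsection{The influence of the other bands}

Put $U_i=\{|w-q_i|<q_i/10\}$. These discs are disjoint. We claim
\begin{equation}\label{eq:comp}
g_0(w,s)\le\frac4{q_i}\,g_0(w)\qquad\text{for }s\in K_i,\ w\in\mathbb H\setminus U_i .
\end{equation}
On $\partial U_i$ we have $|w+s|\le2.11\,q_i$ and $|w-s|\ge0.09\,q_i$, so $g_0(w,s)\le\log\frac{2.11}{0.09}<4$; and by \eqref{eq:g0}, $g_0(w)\ge\frac{1.8\,q_i}{1+(0.55)^2}\ge q_i$. So \eqref{eq:comp} holds on $\partial U_i$. The difference $g_0(\cdot,s)-\frac4{q_i}g_0$ is subharmonic on $\mathbb H\setminus\overline{U_i}$ (with value $-\infty$ at $w=1$), is bounded above, and has boundary values $0$ on $i\mathbb R\cup\{\infty\}$ and $\le0$ on $\partial U_i$. The maximum principle gives \eqref{eq:comp}.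

\emph{Upper bound for $\omega_j$.} For $w,s\in K_j$ we have $w+s\ge1.98\,q_j$ and $|w-s|\le2\rho_j=q_je^{-\ell_j}$. As $g=0$ on $K_j$, \eqref{eq:riesz} gives for $w\in K_j$
\[
g_0(w)\ge\int_{K_j}g_0(w,s)\,d\omega_j(s)\ge\omega_j\log\frac{1.98\,q_j}{2\rho_j}\ge\omega_j\ell_j .
\]
Also $g_0(w)\le\frac{2.02\,q_j}{1-(0.505)^2}\le3q_j$ by \eqref{eq:g0real}. Hence $\omega_j\le3q_j/\ell_j$. Together with \eqref{eq:comp} and \eqref{eq:small} this yields, for $w\in\mathbb H\setminus\bigcup_{i\ne j}U_i$,
\begin{equation}\label{eq:others}
\sum_{i\ne j}\int g_0(w,s)\,d\omega_i(s)\le\sum_i\frac{4\omega_i}{q_i}\,g_0(w)\le12\sum_i\frac1{\ell_i}\,g_0(w)\le0.06\,g_0(w).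
\end{equation}
So near the $j$th band, all other bands together reduce $g_0$ by at most $6$ percent.

\emph{Lower bound for $\omega_j$.} Let $\kappa_j$ be the equilibrium measure of $K_j$. The interval $K_j$ has capacity $\rho_j/2$, so $\int\log\frac1{|w-s|}\,d\kappa_j(w)=\log\frac2{\rho_j}$ for $s\in K_j$. Integrate $g=0$ against $\kappa_j$, and use \eqref{eq:riesz}, \eqref{eq:others} and $g_0\ge1.98\,q_j$, $w+s\le2.02\,q_j$ on $K_j$:
\[
0.94\cdot1.98\,q_j\le0.94\int g_0\,d\kappa_j\le\omega_j\Big(\log(2.02\,q_j)+\log\frac2{\rho_j}\Big)=\omega_j(\log8.08+\ell_j)\le1.1\,\omega_j\ell_j .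
\]
Hence $\omega_j\ge q_j/\ell_j$, and \eqref{eq:omega} is proved.

\emph{Lower bound for $g$.} The interval $[q_j+\tau_j,\frac32q_j]$ does not meet $U_i$ for $i\ne j$. For $w$ in it and $s\in K_j$ we have $w+s\le3q_j$ and $w-s\ge\tau_j-\rho_j\ge\tau_j/2$, so $g_0(w,s)\le\log\frac{6q_j}{\tau_j}\le\frac{\ell_j}4+2$. By \eqref{eq:riesz}, \eqref{eq:others}, \eqref{eq:g0real} and \eqref{eq:omega},
\[
g(w)\ge0.94\,g_0(w)-\omega_j\Big(\frac{\ell_j}4+2\Big)\ge1.88\,q_j-\frac{3q_j}{\ell_j}\Big(\frac{\ell_j}4+2\Big)=\Big(1.13-\frac6{\ell_j}\Big)q_j\ge q_j .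
\]
This is \eqref{eq:glower}, and Proposition~\ref{prop:set} is proved. \qed

\section{The direct Cauchy theorem}\label{sec:dct}

\begin{proposition}\label{prop:dct}
The DCT holds on $\Omega=\overline{\mathbb C}\setminus\mathbf E$ for the set $\mathbf E$ of Section~\ref{sec:set}.
\end{proposition}

If $F/\Delta$ had only finitely many poles on $\Omega$, we could apply Cauchy's theorem on $\{g>\alpha\}$, where $\alpha$ is so small that all poles lie inside, and let $\alpha\to0$. With infinitely many poles there is no such $\alpha$, and we do not control $F/\Delta$ near the poles outside. So we first remove all but finitely many poles, by a multiplier that is single-valued and bounded on $\Omega$ and close to $1$. Such multipliers come from the simply connected domain $\Omega_0$, thanks to $\sum_ig_0(c_i)<\infty$.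

\subsection{Removing all but finitely many poles}

For $c\in\Omega$, $c\ne\infty$, let $B_c$ be the Blaschke product with simple zeros at the points of $\Lambda^{-1}(c)$, normalized by $B_c(0)>0$.

\begin{lemma}\label{lem:blaschke}
$B_c$ converges, $|B_c|=e^{-g(\Lambda(\cdot),c)}$, and $B_c$ is character-automorphic. Up to a unimodular constant, $\Delta=\prod_iB_{c_i}$.
\end{lemma}

\begin{proof}
The function $g(\Lambda(\cdot),c)$ is positive and superharmonic on $\mathbb D$, with logarithmic poles exactly at $\Lambda^{-1}(c)$. By the minimum principle it dominates every finite sum of Green's functions of $\mathbb D$ with poles in $\Lambda^{-1}(c)$. So the full sum converges; it equals $-\log|B_c|$ and is $\le g(\Lambda(\cdot),c)$. Since $\Gamma$ permutes $\Lambda^{-1}(c)$, the sum is $\Gamma$-invariant. It descends to a nonnegative function on $\Omega$ that is harmonic except for a logarithmic pole at $c$, and $g(\cdot,c)$ is the smallest such function. So $-\log|B_c|=g(\Lambda(\cdot),c)$. As $|B_c|$ is $\Gamma$-invariant, $B_c\circ\gamma/B_c$ is a unimodular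 constant for each $\gamma\in\Gamma$, and these constants form a character. Finally $-\sum_i\log B_{c_i}(0)=\sum_ig(c_i)<\infty$, so $\prod_iB_{c_i}$ converges; it is a Blaschke product with the same zeros as $\Delta$.
\end{proof}

A unimodular factor does not affect \eqref{eq:dct}, so we take $\Delta=\prod_iB_{c_i}$. Fix $F\in H^1(\chi_\Delta)$ and $k\ge1$, and put
\[
B=\prod_{i\le k}B_{c_i},\qquad\Delta^{(k)}=\prod_{i>k}B_{c_i},\qquad\theta_k(w)=\prod_{i>k}\frac{w-w_i}{w+w_i},\qquad\Theta_k=\theta_k\circ w\circ\Lambda .
\]
Because $\sum_iw_i<\infty$, the product $\theta_k$ converges locally uniformly on $\mathbb H$, and $|\theta_k|=e^{-\sum_{i>k}g_0(\cdot,c_i)}$ by \eqref{eq:g0}. So $\Theta_k$ is a $\Gamma$-invariant analytic function with $|\Theta_k|\le1$. Since $g(\cdot,c_i)\le g_0(\cdot,c_i)$, Lemma~\ref{lem:blaschke} gives $|\Theta_k|\le|\Delta^{(k)}|$. Hence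
\[
N:=\frac{F\,\Theta_k}{\Delta^{(k)}}\ \text{ is analytic in }\mathbb D,\qquad|N|\le|F|,\qquad N\in H^1(\mathbb D).
\]
The functions $F$ and $\Delta$ have the same character, so $F\Theta_k/\Delta=N/B$ is $\Gamma$-invariant. Hence $N/B=r\circ\Lambda$ with $r$ meromorphic on $\Omega$; its poles are at most simple and lie in $\{c_1,\dots,c_k\}$. Also $N$ and $B$ have the same character, so $|N|$, $|B|$, $N\overline B$ and $|cB+N|$, $c\in\mathbb C$, are lifts of functions on $\Omega$. We denote these functions by the same symbols.

\subsection{Cauchy's theorem on level sets}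

Call $\alpha$ \emph{admissible} if $0<\alpha<\min_{i\le k}g(c_i)$ and $\alpha\ne g(c_i)$ for all $i$. For admissible $\alpha$ let $\Omega_\alpha=\{g>\alpha\}\ni\infty$. This set is connected, since on a component not containing $\infty$ the function $g$ would be harmonic with constant boundary values $\alpha$. Its boundary $\{g=\alpha\}$ is a compact subset of $\Omega$ without critical points, so it consists of finitely many analytic Jordan curves. The Green's function of $\Omega_\alpha$ with pole at $\infty$ is $g-\alpha$, and the harmonic measure at $\infty$ is $d\mu_\alpha=\frac1{2\pi}\partial_ng\,ds$, where $n$ is the normal pointing into $\Omega_\alpha$. Traverse $\partial\Omega_\alpha$ counterclockwise around the complement, so that $n$ points to the right. Then $V\,dz=(g_x-ig_y)(dx+i\,dy)=dg+i(g_x\,dy-g_y\,dx)=i\,\partial_ng\,ds$ along $\partial\Omega_\alpha$. Since $V$ vanishes at the $c_i$ and the poles of $r$ are simple, $rV$ is analytic in $\Omega\setminus\{\infty\}$, and $rV=r(\infty)/z+O(z^{-2})$ at $\infty$. Therefore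
\begin{equation}\label{eq:cauchy}
\int r\,d\mu_\alpha=\frac1{2\pi i}\oint_{\partial\Omega_\alpha}rV\,dz=r(\infty).
\end{equation}

It remains to let $\alpha\to0$ on the left side. The function $r$ has no evident boundary convergence with respect to $\mu_\alpha$; what passes to the limit easily are integrals of moduli of $H^1$ functions.

\begin{lemma}\label{lem:level}
Let $\varphi\ge0$ be continuous and subharmonic on $\Omega$ with $\varphi\circ\Lambda=|Y|$, $Y\in H^1(\mathbb D)$. Then $\int\varphi\,d\mu_\alpha\uparrow\|Y\|_1=\int_{\partial\mathbb D}|Y|\,d\lambda$ as $\alpha\downarrow0$ through admissible values.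
\end{lemma}

\begin{proof}
Let $h_\alpha$ be the harmonic function on $\Omega_\alpha$ with boundary values $\varphi$. Then $h_\alpha\ge\varphi$ and $h_\alpha(\infty)=\int\varphi\,d\mu_\alpha$. If $\alpha'<\alpha$, then $h_{\alpha'}\ge\varphi=h_\alpha$ on $\partial\Omega_\alpha$, so $h_{\alpha'}\ge h_\alpha$ on $\Omega_\alpha$. The Poisson integral of $|Y|\big|_{\partial\mathbb D}$ is the least harmonic majorant of $|Y|$ in $\mathbb D$. By uniqueness it is $\Gamma$-invariant, hence of the form $u\circ\Lambda$ with $u\ge\varphi$ harmonic on $\Omega$, and $u(\infty)=\|Y\|_1$. By the maximum principle $h_\alpha\le u$. So $h_\alpha\uparrow h\le u$ with $h$ harmonic on $\Omega$ and $h\ge\varphi$. Then $h\circ\Lambda$ is a harmonic majorant of $|Y|$, so $h\circ\Lambda\ge u\circ\Lambda$. Thus $h=u$ and $h_\alpha(\infty)\uparrow\|Y\|_1$.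
\end{proof}

\subsection{Passage to the limit}

For $c>0$, Lemma~\ref{lem:level} applies to the moduli of $N$, $B$ and $cB+N$; note that $\|B\|_1=1$. The idea is to recover $\operatorname{Re}(N\overline B)$ from moduli, since $|c+x|-c\to\operatorname{Re}x$ as $c\to\infty$. On $\partial\Omega_\alpha$ we have $B\ne0$ and
\[
|cB+N|\ge\frac{\operatorname{Re}\big((cB+N)\overline B\big)}{|B|}=c|B|+\frac{\operatorname{Re}(N\overline B)}{|B|}.
\]
Integrate against $\mu_\alpha$ and let $\alpha\to0$ through admissible values. Since $|B|=1$ a.e.\ on $\partial\mathbb D$,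
\[
\limsup_{\alpha\to0}\int\frac{\operatorname{Re}(N\overline B)}{|B|}\,d\mu_\alpha\le\|cB+N\|_1-c=\int_{\partial\mathbb D}\big(|c+N\overline B|-c\big)\,d\lambda .
\]
As $c\to\infty$ the right side tends to $\int_{\partial\mathbb D}\operatorname{Re}(N\overline B)\,d\lambda$ by dominated convergence with majorant $|N|$. Applying the resulting inequality to $N,-N,iN,-iN$, we obtain
\begin{equation}\label{eq:limit1}
\lim_{\alpha\to0}\int\frac{N\overline B}{|B|}\,d\mu_\alpha=\int_{\partial\mathbb D}N\overline B\,d\lambda .
\end{equation}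

Next we replace $N\overline B/|B|$ by $r=N\overline B/|B|^2$. Fix $\alpha_0\in(0,\min_{i\le k}g(c_i))$. On $\{0<g<\alpha_0\}$ the functions $g(\cdot,c_i)$, $i\le k$, are harmonic and bounded. They tend to $0$ at $\mathbf E$ by regularity, and are bounded on the compact set $\{g=\alpha_0\}$. So for some $C$ the maximum principle gives $\sum_{i\le k}g(\cdot,c_i)\le Cg$ on $\{0<g<\alpha_0\}$. Hence $e^{-C\alpha}\le|B|\le1$ on $\partial\Omega_\alpha$ for admissible $\alpha<\alpha_0$, and
\[
\Big|\int r\,d\mu_\alpha-\int\frac{N\overline B}{|B|}\,d\mu_\alpha\Big|\le\int|N|\Big(\frac1{|B|}-1\Big)d\mu_\alpha\le(e^{C\alpha}-1)\|N\|_1\to0,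
\]
where Lemma~\ref{lem:level} was used for $|N|$. With \eqref{eq:cauchy}, \eqref{eq:limit1} and $\overline B=1/B$ a.e.\ on $\partial\mathbb D$,
\begin{equation}\label{eq:dctk}
\frac{F\,\Theta_k}\Delta(0)=r(\infty)=\int_{\partial\mathbb D}\frac{F\,\Theta_k}\Delta\,d\lambda .
\end{equation}

\begin{proof}[End of the proof of Proposition~\ref{prop:dct}]
Let $k\to\infty$ in \eqref{eq:dctk}. We have
\[
\Theta_k(0)=\theta_k(1)=\prod_{i>k}\frac{1-w_i}{1+w_i}=e^{-\sum_{i>k}g_0(c_i)}\to1 ,
\]
and $\int|1-\Theta_k|^2\,d\lambda\le2-2\,\Theta_k(0)\to0$. So along a subsequence $\Theta_k\to1$ a.e.\ on $\partial\mathbb D$. Since $|F\Theta_k/\Delta|\le|F|$ a.e.\ there, dominated convergence turns \eqref{eq:dctk} into \eqref{eq:dct}.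
\end{proof}

The lengths of the bands play no role in this proof: apart from regularity and $[-1,0]\subset\mathbf E$, it uses only the bound $\sum_ig_0(c_i)<\infty$ from \eqref{eq:pw}.

\begin{corollary}\label{cor:nonempty}
$\mathcal T_{\mathbf E}\ne\emptyset$ for the set $\mathbf E$ of Section~\ref{sec:set}.
\end{corollary}

\begin{proof}
The Jacobi matrix with spectral measure $|\mathbf E|^{-1}\mathbf 1_{\mathbf E}\,dt$ has $\sigma=\sigma_{\mathrm{ess}}=\mathbf E$ and no isolated mass points, and $\log f$ is constant on $\mathbf E$. So it is in the Szeg\H{o} class, and Theorem~\ref{thm:known} provides an element of $\mathcal T_{\mathbf E}$.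
\end{proof}

\section{Reflectionless matrices and the density of states}\label{sec:refl}

In Example~\ref{ex:band} the spectral measure of $J'$ and $\delta_n$ is $\mu_{\mathbf E}$ for every $n$. The purpose of this section is to show that for a general element of $\mathcal T_{\mathbf E}$ the same is true on average over $n$; this is enough to find the sites we need. Throughout, $\mathbf E$ is a compact regular set such that
\begin{equation}\label{eq:fat}
\text{every neighborhood of a point of }\mathbf E\text{ meets }\mathbf E\text{ in a set of positive Lebesgue measure.}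
\end{equation}
In particular $\mathbf E$ has no isolated points. The set of Section~\ref{sec:set} satisfies \eqref{eq:fat}. Let $J'\in\mathcal T_{\mathbf E}$. We write $\nu_n$ for the spectral measure of $J'$ and $\delta_n$,
\[
G_n(z)=\langle\delta_n,(J'-z)^{-1}\delta_n\rangle=\int\frac{d\nu_n(t)}{t-z},
\]
$J'_+$ and $J'_-$ for the restrictions of $J'$ to $\{1,2,\dots\}$ and $\{\dots,-1,0\}$, and $m_+$, $m_-$ for their diagonal resolvent entries at $\delta_1$ and $\delta_0$. Put $a=a_0'$. By Schur complements
\begin{equation}\label{eq:schur}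
\frac1{G_0}=\frac1{m_-}-a^2m_+,\qquad\frac1{G_1}=\frac1{m_+}-a^2m_-,\qquad\text{hence}\quad\frac{G_1}{G_0}=\frac{m_+}{m_-}.
\end{equation}
The functions $G_n$ and $m_\pm$ are Herglotz functions: they have finite nonzero boundary values at $t+i0$ for a.e.\ $t\in\mathbb R$, and $\frac1\pi\operatorname{Im}$ of the boundary value is the absolutely continuous density of the corresponding measure. Let $\mu_+$ be the spectral measure of $J'_+$ and $\delta_1$, and $f_+$ the density of its absolutely continuous part.

\begin{lemma}\label{lem:ac}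
$f_+>0$ a.e.\ on $\mathbf E$.
\end{lemma}

\begin{proof}
A.e.\ on $\mathbf E$ the boundary values of $G_0$ and $G_1$ are nonzero and purely imaginary, so $m_+/m_-$ is real by \eqref{eq:schur}. If $f_+=\frac1\pi\operatorname{Im}m_+=0$ on a subset of positive measure, then $m_+$, hence $m_-$, hence $G_0$ is real a.e.\ there. This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:ess}
If $J$ is a Jacobi matrix and $J-J'_+$ is compact, then $\sigma_{\mathrm{ess}}(J)=\mathbf E$.
\end{lemma}

\begin{proof}
Since $J'-(J'_-\oplus J'_+)$ has finite rank, Weyl's theorem gives $\sigma_{\mathrm{ess}}(J)=\sigma_{\mathrm{ess}}(J'_+)\subset\sigma_{\mathrm{ess}}(J')\subset\mathbf E$. By \eqref{eq:fat} and Lemma~\ref{lem:ac}, $\mathbf E\subset\sigma(J'_+)$. No point of $\mathbf E$ is isolated in $\mathbf E$, hence none is isolated in $\sigma(J'_+)$, so $\mathbf E\subset\sigma_{\mathrm{ess}}(J'_+)$.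
\end{proof}

\begin{proposition}\label{prop:dos}
If also $\mu_{\mathbf E}\ll dt$, then $k_N:=\frac1N\sum_{n=1}^N\nu_n\to\mu_{\mathbf E}$ weakly as $N\to\infty$.
\end{proposition}

\begin{proof}
Let $P_N$ be the monic orthogonal polynomials of $\mu_+$, $\pi_N=a_1'\cdots a_N'$, and $p_N=P_N/\pi_N$ the orthonormal polynomials. Let $\eta_N$ be the normalized counting measure of the zeros of $P_N$, which are the eigenvalues of the truncation of $J'$ to $\{1,\dots,N\}$. All $k_N$ and $\eta_N$ are probability measures on $[-\|J'\|,\|J'\|]$. The $m$th moments of $k_N$ and $\eta_N$ are averages over $n=1,\dots,N$ of the diagonal entries at $n$ of the $m$th powers of $J'$ and of its truncation. These entries agree if $n$ is at distance more than $m$ from the ends, so the moments differ by $O(1/N)$. The same holds for $\eta_N$ and $\eta_{N-1}$. So $k_N$, $\eta_N$, $\eta_{N-1}$ have the same weak limit along any subsequence along which one of them converges, and this limit is supported on $\mathbf E$ because all $\nu_n$ are. Since the $a_n'$ are bounded, $\frac1N\log\pi_N$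 is bounded above. By compactness it therefore suffices to show $\eta=\mu_{\mathbf E}$ for every subsequence along which
\[
\eta_N\to\eta\quad\text{and}\quad\tfrac1N\log\pi_N\to A\in[-\infty,\infty).
\]
Write $U^\eta(z)=\int\log|z-s|\,d\eta(s)$, and similarly for other measures; then $\frac1N\log|P_N|=U^{\eta_N}$, and by \eqref{eq:green}, $U^{\mu_{\mathbf E}}=g+\log\operatorname{cap}(\mathbf E)\ge\log\operatorname{cap}(\mathbf E)$ on $\mathbb C$. We bound $A$ from below by integrating over $\mathbf E$, bound $U^\eta$ from below off the real line, and then compare $U^\eta-A$ with $g$.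

\emph{(1) $A\ge\log\operatorname{cap}(\mathbf E)$.} Since $\sum_{N\ge1}N^{-2}\int p_N^2\,d\mu_+<\infty$, we have $p_N^2f_+=O(N^2)$ a.e. By Lemma~\ref{lem:ac} and $\mu_{\mathbf E}\ll dt$, $\limsup\frac1N\log|p_N|\le0$ holds $\mu_{\mathbf E}$-a.e.; so along the subsequence $\limsup\frac1N\log|P_N|\le A$ $\mu_{\mathbf E}$-a.e. On $\mathbf E$, $\frac1N\log|P_N|\le\log^+(2\|J'\|)$, so the reverse Fatou lemma applies:
\[
\log\operatorname{cap}(\mathbf E)\le\int U^{\mu_{\mathbf E}}\,d\eta_N=\int\tfrac1N\log|P_N|\,d\mu_{\mathbf E},\qquad\limsup_N\int\tfrac1N\log|P_N|\,d\mu_{\mathbf E}\le A .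
\]

\emph{(2) $U^\eta\ge A$ off $\mathbb R$.} For $z\notin\mathbb R$ the Christoffel--Darboux formula
\[
|\operatorname{Im}z|\sum_{n<N}|p_n(z)|^2=a_N'\,\big|\operatorname{Im}\big(p_N(z)\overline{p_{N-1}(z)}\big)\big|
\]
and $p_0=1$ give $a_N'|p_N(z)p_{N-1}(z)|\ge|\operatorname{Im}z|$. Multiplying by $\pi_{N-1}^2=\pi_N\pi_{N-1}/a_N'$ yields
\[
|P_N(z)P_{N-1}(z)|\ge|\operatorname{Im}z|\,\pi_{N-1}^2\ge|\operatorname{Im}z|\,\pi_N^2\big/\sup_n(a_n')^2 .
\]
Take $\frac1N\log$ and pass to the limit along the subsequence; since $\eta_N$ and $\eta_{N-1}$ both tend to $\eta$, we get $2U^\eta(z)\ge2A$.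

\emph{Conclusion.} By (1), $A$ is finite. As $U^\eta$ is harmonic off $\mathbf E$, (2) and continuity give $U^\eta-A\ge0$ on $\Omega\setminus\{\infty\}$. The function $(U^\eta-A)-g$ extends harmonically to $\Omega$. It has $\liminf\ge0$ at $\partial\Omega$, because $g\to0$ there, and its value at $\infty$ is $\log\operatorname{cap}(\mathbf E)-A\le0$. By the minimum principle it vanishes identically. So $U^\eta-U^{\mu_{\mathbf E}}$ is constant on $\mathbb C\setminus\mathbf E$, hence a.e.\ with respect to area, and taking distributional Laplacians gives $\eta=\mu_{\mathbf E}$.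
\end{proof}

\begin{corollary}\label{cor:sites}
For the set $\mathbf E$ of Section~\ref{sec:set}, every $J'\in\mathcal T_{\mathbf E}$ and every $j\ge1$, the set $S_j=\{n\ge1:\nu_n(I_j)\ge\omega_j/2\}$ is infinite.
\end{corollary}

\begin{proof}
All $\nu_n$ live on $\mathbf E$, and $I_j$ is open and closed in $\mathbf E$, so $k_N(I_j)\to\mu_{\mathbf E}(I_j)=\omega_j>0$ by Propositions~\ref{prop:set} and~\ref{prop:dos}. If $S_j$ were finite, we would have $\limsup k_N(I_j)\le\omega_j/2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}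

Let $\mathbf E$ be the set of Section~\ref{sec:set}. By Propositions~\ref{prop:set} and~\ref{prop:dct} and Corollary~\ref{cor:nonempty} it is a compact regular Parreau--Widom set on which the DCT holds, and $\mathcal T_{\mathbf E}\ne\emptyset$. Fix $J'\in\mathcal T_{\mathbf E}$. Since $\mathbf E\subset[-1,\frac12]$, $\|J'\|\le1$. For $j\ge2$ put
\[
\beta_j=\frac{8\tau_j}{\omega_j},\qquad x_j^-=z(q_j+\tau_j),\qquad x_j^+=z(\tfrac32q_j),\qquad X_j=[x_j^-,x_j^+].
\]
By \eqref{eq:omega}, $\beta_j\le8\ell_je^{-\ell_j/4}$, so \eqref{eq:ell} gives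
\begin{equation}\label{eq:beta}
\beta_j\le\tfrac12q_j^2,\qquad\sum_j2^j\beta_j<\infty,\qquad\sum_j2^j\Phi(\beta_j)\le\sum_j2^j4^{-j}<\infty .
\end{equation}
The target interval $X_j$ lies in the gap between $I_j$ and $I_{j-1}$, and $g\ge q_j$ on $X_j$ by \eqref{eq:glower}.

\subsection{One site creates one eigenvalue}

Fix $j\ge2$ and let $n\in S_j$. We claim that there is $e\in X_j$ with $1+\beta_jG_n(e)=0$. The band $I_j$ makes $G_n$ very negative at $x_j^-$, and at $x_j^+$ its influence has become negligible. Recall from \eqref{eq:zw} that $z(v)-z(u)\ge v^2-u^2$ for $0\le u<v<1$.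

\emph{At $x_j^-$.} For $t\in I_j$ we have $0<x_j^--t\le\tau_j+\rho_j\le2\tau_j$, since $z'\le1$ on $[0,0.26]$ and $q_j+\tau_j\le0.2525$ for $j\ge2$. A point $t\in\mathbf E$ with $t>x_j^-$ has $w$-coordinate $\ge1.98\,q_j$, so $t-x_j^-\ge(1.98^2-1.01^2)q_j^2\ge q_j^2$. The remaining points of $\mathbf E$ lie to the left of $x_j^-$ and contribute nonpositively to $G_n(x_j^-)$. As $\nu_n(I_j)\ge\omega_j/2$ and $\nu_n(\mathbf E)=1$,
\[
G_n(x_j^-)\le-\frac{\omega_j/2}{2\tau_j}+\frac1{q_j^2}=-\frac2{\beta_j}+\frac1{q_j^2}<-\frac1{\beta_j}.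
\]

\emph{At $x_j^+$.} A point $t\in\mathbf E$ with $t<x_j^+$ lies in $[-1,0]$ or has $w$-coordinate $\le1.01\,q_j$. In both cases $x_j^+-t\ge(1.5^2-1.01^2)q_j^2\ge q_j^2$. Points to the right contribute nonnegatively. So $G_n(x_j^+)\ge-q_j^{-2}>-1/\beta_j$.

As $G_n$ is continuous on $X_j$, the intermediate value theorem gives $e$. With
\[
H_n=J'+\beta_j\langle\delta_n,\cdot\rangle\delta_n,\qquad\psi=(J'-e)^{-1}\delta_n,
\]
we have
\begin{equation}\label{eq:psi}
(H_n-e)\psi=\big(1+\beta_jG_n(e)\big)\delta_n=0,\qquad\|\psi\|\ge|\psi(n)|=|G_n(e)|=\frac1{\beta_j}.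
\end{equation}

\subsection{Localization, uniformly in the site}

To use many sites at once we need approximate eigenvectors with supports of a size that depends on $j$ only, not on $n$. They are obtained by replacing the resolvent in $\psi$ by a polynomial in $J'$.

Still with $j\ge2$ fixed, by continuity of $g$ choose $\eta_j>0$ with $g\ge q_j/2$ on $R_j:=[x_j^--\eta_j,x_j^++\eta_j]$. Since $g=0$ on $\mathbf E$, $R_j$ lies in the same gap as $X_j$. For $e\in X_j$ we have $\|H_n-e\|\le\|J'\|+|e|+\beta_j\le3$. Choose $\varepsilon_j\in(0,\frac1{2\beta_j})$ with $3\varepsilon_j\le\eta_j\big(\frac1{\beta_j}-\varepsilon_j\big)$. Put $D_j=\operatorname{dist}(X_j,\mathbf E)>0$; then $D_j\le|x-e|\le2$ for $x\in\mathbf E$, $e\in X_j$. For the polynomials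
\[
Q_e(x)=\frac{x-e}4\sum_{k=0}^{p-1}\Big(1-\frac{(x-e)^2}4\Big)^k
\]
the geometric sum gives
\[
\Big|\frac1{x-e}-Q_e(x)\Big|=\frac1{|x-e|}\Big(1-\frac{(x-e)^2}4\Big)^p\le\frac1{D_j}\Big(1-\frac{D_j^2}4\Big)^p\le\varepsilon_j\qquad(x\in\mathbf E,\ e\in X_j)
\]
if $p=p_j$ is chosen large enough. Let $d_j=2p_j-1$ be the degree of these polynomials; it does not depend on $e$ or $n$.

For $n\in S_j$, with $e$ and $\psi$ as above, let $\xi=Q_e(J')\delta_n$. Then $\operatorname{supp}\xi\subset[n-d_j,n+d_j]$. Since $\sigma(J')=\mathbf E$, $\|\xi-\psi\|\le\varepsilon_j$. So $\|\xi\|\ge\frac1{\beta_j}-\varepsilon_j>0$ by \eqref{eq:psi}, and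
\begin{equation}\label{eq:approx}
\|(H_n-e)\xi\|=\|(H_n-e)(\xi-\psi)\|\le3\varepsilon_j\le\eta_j\|\xi\| .
\end{equation}

\subsection{The perturbed matrix and its eigenvalues}

Since each $S_j$ is infinite, we can choose inductively sites $n_{j,i}\in S_j$, $j\ge2$, $1\le i\le2^j$, such that the windows $[n_{j,i}-d_j-1,\,n_{j,i}+d_j+1]$ are pairwise disjoint subsets of $\{1,2,\dots\}$. For $n\ge1$ define
\[
a_n=a_n',\qquad b_n=b_n'+\beta_j\ \text{ if }n=n_{j,i},\qquad b_n=b_n'\ \text{ otherwise.}
\]
By \eqref{eq:beta}, $\sum_n|b_n-b_n'|=\sum_{j\ge2}2^j\beta_j<\infty$ and $\sum_n\Phi(|b_n-b_n'|)=\sum_{j\ge2}2^j\Phi(\beta_j)<\infty$. In particular $J-J'_+$ is compact, and $\sigma_{\mathrm{ess}}(J)=\mathbf E$ by Lemma~\ref{lem:ess}.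

Fix $j\ge2$. Let $\xi_i$, $e_i$ be the data constructed above for $n=n_{j,i}$, and let $x_0=\frac12(x_j^-+x_j^+)$, $h=\frac12(x_j^+-x_j^-)+\eta_j$, so $R_j=[x_0-h,x_0+h]$. The support of $\xi_i$ is contained in $\{2,3,\dots\}$ and contains no perturbed site except possibly $n_{j,i}$. So $(J-x_0)\xi_i=(H_{n_{j,i}}-x_0)\xi_i$; this vector is supported in the $i$th window, and by \eqref{eq:approx}
\[
\|(J-x_0)\xi_i\|\le(\eta_j+|e_i-x_0|)\|\xi_i\|\le h\|\xi_i\| .
\]
Because the windows are disjoint, both the $\xi_i$ and the $(J-x_0)\xi_i$ are orthogonal families. Hence $\|(J-x_0)\xi\|\le h\|\xi\|$ for every $\xi$ in the $2^j$-dimensional span of $\xi_1,\dots,\xi_{2^j}$.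

If $\dim\operatorname{Ran}\mathbf 1_{R_j}(J)<2^j$, this span would contain some $\xi\ne0$ with $\mathbf 1_{R_j}(J)\xi=0$, and the spectral theorem would give $\|(J-x_0)\xi\|>h\|\xi\|$, a contradiction. So $\dim\operatorname{Ran}\mathbf 1_{R_j}(J)\ge2^j$. Since $R_j\cap\sigma_{\mathrm{ess}}(J)=\emptyset$ and the eigenvalues of $J$ are simple ($\delta_1$ is cyclic), $R_j$ contains at least $2^j$ isolated mass points of $\mu$. The intervals $R_j$ lie in different gaps and $g\ge q_j/2$ on $R_j$, so
\[
\sum_kg(x_k)\ge\sum_{j\ge2}2^j\cdot\frac{q_j}2=\sum_{j\ge2}\frac12=\infty .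
\]
This proves Theorem~\ref{thm:main}. With $\Phi(t)=t$ it answers Question~\ref{q:conj} in the negative. \qed

\begin{remark}
The set $\mathbf E$ depends on $\Phi$, but not on $J'$. This is why the lower bound $\omega_j/2$ for $\nu_n(I_j)$ was needed in terms of $\mathbf E$ alone: it fixes the cost $\beta_j$ in advance.
\end{remark}

\section{Perturbing finitely many coefficients}\label{sec:finite}

In this section $\mathbf E$ is an arbitrary compact regular Parreau--Widom set and $J'\in\mathcal T_{\mathbf E}$. Eigenvalues are easily controlled: a perturbation of rank $r$ creates at most $r$ of them in each gap, and $\sum_ig(c_i)<\infty$. The work is in the Szeg\H{o} condition (ii), for which we need to integrate logarithms of resolvent entries against $\mu_{\mathbf E}$. This is made possible by an entropy bound for $\mu_{\mathbf E}$, and here the Parreau--Widom condition enters directly.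

\begin{lemma}\label{lem:entropy}
$\mu_{\mathbf E}=\rho\,dt$ with $\int\rho\log^+\rho\,dt<\infty$. Consequently $\int\log^+|h(t+i0)|\,d\mu_{\mathbf E}(t)<\infty$ for every $h(z)=\int\frac{d\nu(s)}{s-z}$ with $\nu$ a finite positive measure of compact support.
\end{lemma}

\begin{proof}
Enumerate the bounded gaps, and let $\mathbf E_k\supset\mathbf E$ be obtained from the convex hull of $\mathbf E$ by removing only the first $k$ of them (all, if there are fewer than $k$). A regular set has no isolated points, so $\mathbf E_k$ is a finite union of disjoint nondegenerate intervals. Let $g_k$ and $\rho_k$ be its Green's function and equilibrium density, and $c_i^{(k)}$ the critical points of $g_k$, one in each removed gap. Then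
\[
2\,\partial_zg_k(z)=\prod_i(z-c_i^{(k)})\Big/\Big(\prod_e(z-e)\Big)^{1/2},
\]
where $e$ runs over the endpoints of the intervals; their number is $2(k'+1)$ if $k'$ gaps were removed. On $\mathbf E_k$ the density $\pi\rho_k$ is the modulus of the boundary value of this function. Integrate $\log(\pi\rho_k)=\sum_i\log|t-c_i^{(k)}|-\frac12\sum_e\log|t-e|$ against $\rho_k$. Since $\int\log|t-x|\rho_k(t)\,dt=g_k(x)+\log\operatorname{cap}(\mathbf E_k)$ and $g_k(e)=0$,
\[
\int\rho_k\log(\pi\rho_k)\,dt=\sum_ig_k(c_i^{(k)})-\log\operatorname{cap}(\mathbf E_k)\le\sum_ig(c_i)-\log\operatorname{cap}(\mathbf E).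
\]
The inequality holds because $g_k\le g$, $c_i$ maximizes $g$ in its gap, and $\operatorname{cap}(\mathbf E_k)\ge\operatorname{cap}(\mathbf E)$.

As $\mathbf E_k\downarrow\mathbf E$, we have $\mu_{\mathbf E_k}\to\mu_{\mathbf E}$ weakly: any weak limit is a probability measure on $\mathbf E$ whose logarithmic energy, by lower semicontinuity, is at most $\liminf_k(-\log\operatorname{cap}(\mathbf E_k))\le-\log\operatorname{cap}(\mathbf E)$, so it is the equilibrium measure. The functional $\mu\mapsto\int\log\frac{d\mu}{dt}\,d\mu$ (equal to $+\infty$ if $\mu\not\ll dt$) is, up to an additive constant, the relative entropy of $\mu$ with respect to normalized Lebesgue measure $\lambda_0$ on the convex hull of $\mathbf E$. The relative entropy is weakly lower semicontinuous on probability measures on the hull, because it is the supremum of $\int\phi\,d\mu-\log\int e^\phi\,d\lambda_0$ over continuous $\phi$. So $\mu_{\mathbf E}=\rho\,dt$ with $\int\rho\log\rho\,dt<\infty$, and since $\rho\log^-\rho\le1/e$, the first claim follows.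

For the second we may assume $\nu\ne0$. Where $\rho>0$ we have $\log^+|h|\le2\log^+(|h|^{1/2}/\rho)+2\log^+\rho$, and $\log^+y\le y$ gives
\[
\int\rho\log^+\frac{|h|^{1/2}}\rho\,dt\le\int_{\mathbf E}|h(t+i0)|^{1/2}\,dt .
\]
This is finite: $\sqrt h$ takes values in the closed first quadrant on $\{\operatorname{Im}z>0\}$, so $u=\operatorname{Re}(e^{-i\pi/4}\sqrt h)\ge|h|^{1/2}/\sqrt2$ is a nonnegative harmonic function there, and its boundary values satisfy $\int\frac{u(t+i0)}{1+t^2}\,dt\le\pi u(i)<\infty$.
\end{proof}

If $m$ is the diagonal resolvent entry of a Jacobi matrix $J$ at $\delta_1$, then $f=\frac1\pi\operatorname{Im}m\le|m|$ a.e. So $\log^+f$ is always $\mu_{\mathbf E}$-integrable by Lemma~\ref{lem:entropy}, and (ii) is a condition on the negative part of $\log f$ only.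

Next, $\operatorname{supp}\mu_{\mathbf E}=\mathbf E$: otherwise $g\ge0$ would be harmonic near some point of $\mathbf E$, where it vanishes by regularity; so $g$ would vanish near that point, which is impossible. Since $\mu_{\mathbf E}\ll dt$ by Lemma~\ref{lem:entropy}, $\mathbf E$ satisfies \eqref{eq:fat}, and Lemmas~\ref{lem:ac} and~\ref{lem:ess} are available.

\begin{lemma}\label{lem:half}
A.e.\ on $\mathbf E$, $\operatorname{Im}m_+=1/(2a^2|G_0|)$, where $a=a_0'$. Hence $\int\log f_+\,d\mu_{\mathbf E}>-\infty$.
\end{lemma}

\begin{proof}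
All identities below hold for a.e.\ $t\in\mathbf E$. By \eqref{eq:schur} and \eqref{eq:refl}, $m_+=\kappa m_-$ with $\kappa$ real. Since $\operatorname{Im}m_+>0$ by Lemma~\ref{lem:ac}, and $\operatorname{Im}m_-\ge0$, also $\operatorname{Im}m_->0$ and $\kappa>0$. Moreover
\[
\frac1{G_0}=\frac1{m_-}-a^2\kappa m_-
\]
is purely imaginary. We show that $a^2m_+\overline{m_-}=1$.

\emph{Case $\operatorname{Re}m_-\ne0$.} The real part of $1/G_0$ is $\operatorname{Re}m_-\,(|m_-|^{-2}-a^2\kappa)=0$. So $a^2\kappa|m_-|^2=1$, which is the claim.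

\emph{Case $\operatorname{Re}m_-=0$.} The condition at $G_0$ gives no information, so we move one site to the right. Write $m_-=iy$, $m_+=ix$ with $x,y>0$. Let $m_+^{(1)}$ and $m_-^{(1)}$ be the diagonal resolvent entries, at $\delta_2$ and $\delta_1$, of the restrictions of $J'$ to $\{2,3,\dots\}$ and $\{\dots,0,1\}$. Formula \eqref{eq:schur}, shifted by one site, shows that $m_+^{(1)}/m_-^{(1)}=G_2/G_1$ is real. By Schur complements $1/m_+=b_1'-t-(a_1')^2m_+^{(1)}$ and $1/m_-^{(1)}=b_1'-t-a^2m_-$. So
\[
(a_1')^2\,\frac{m_+^{(1)}}{m_-^{(1)}}=\Big(b_1'-t+\frac ix\Big)\big(b_1'-t-ia^2y\big)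
\]
is real, that is, $(b_1'-t)\big(\frac1x-a^2y\big)=0$. For $t\ne b_1'$ this gives $a^2xy=1$, which is the claim.

Thus $1/m_-=a^2\overline{m_+}$ and $1/G_0=a^2\overline{m_+}-a^2m_+=-2ia^2\operatorname{Im}m_+$. With $f_+=\frac1\pi\operatorname{Im}m_+$ we get $\log f_+\ge-\log^+|G_0|-\log(2\pi a^2)$ a.e.\ on $\mathbf E$. Apply Lemma~\ref{lem:entropy} to $G_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
(i) $J-J'_+$ has finite rank, so Lemma~\ref{lem:ess} applies.

(iii) $J'_-\oplus J$ differs from $J'$ by a self-adjoint operator $T$ of some finite rank $r$. We claim that each component of $\mathbb R\setminus\mathbf E$ contains at most $r$ eigenvalues of $J'_-\oplus J$, counted with multiplicity. Otherwise take a compact interval $[x_0-h,x_0+h]$ inside a component that contains more than $r$ of them. The corresponding spectral subspace of $J'_-\oplus J$ has dimension greater than $r$, so it contains $\varphi\ne0$ with $T\varphi=0$. Then $\|(J'-x_0)\varphi\|=\|(J'_-\oplus J-x_0)\varphi\|\le h\|\varphi\|$, which contradicts $\operatorname{dist}(x_0,\sigma(J'))=\operatorname{dist}(x_0,\mathbf E)>h$.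 The mass points $x_k$ are eigenvalues of $J$, hence of $J'_-\oplus J$. So $\sum_kg(x_k)$ is at most $r\sum_ig(c_i)$ plus at most $2r$ terms from the two unbounded components, and is finite.

(ii) Let $J^{(N)}$ be $J$ with the first $N$ pairs of coefficients removed. For large $N$ it is the half-line restriction of a shift of $J'$, and shifts of $J'$ belong to $\mathcal T_{\mathbf E}$. So Lemma~\ref{lem:half} gives (ii) for $J^{(N)}$, and it remains to show that (ii) for $J^{(1)}$ implies (ii) for $J$; this step can then be iterated. Let $m$, $m^{(1)}$ be the diagonal resolvent entries of $J$, $J^{(1)}$ at their first sites, and $f$, $f^{(1)}$ the corresponding densities. From $m(z)=1/(b_1-z-a_1^2m^{(1)}(z))$ we get, at a.e.\ $t\in\mathbf E$,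
\[
f=a_1^2|m|^2f^{(1)},\qquad-\log|m|=\log\big|b_1-t-a_1^2m^{(1)}\big|\le C+\log^+|m^{(1)}| .
\]
The last function is $\mu_{\mathbf E}$-integrable by Lemma~\ref{lem:entropy}. As $\log f=2\log a_1+2\log|m|+\log f^{(1)}$, it follows that $\int_{\mathbf E}\log f\,d\mu_{\mathbf E}>-\infty$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{MFO} \emph{Mini-Workshop: Direct And Inverse Spectral Theory Of Almost Periodic Operators},
\url{http://publications.mfo.de:80/bitstream/handle/mfo/3369/OWR_2013_36.pdf?sequence=1&isAllowed=y}.
\end{thebibliography}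

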